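\title{Restricted invertibility of operators from $\ell_2^n$ into a Banach space: the sharp logarithm}


\begin{abstract}
Let $T:\ell_2^n\to X$ be a linear operator into a Banach space whose Gaussian $\ell$-norm is at least $\sqrt n$. We look for a large set $\sigma$ of coordinates on which $\|Tx\|\ge\lambda\|x\|_1/\sqrt{|\sigma|}$. For $X=\ell_2^n$ the restricted invertibility principle provides such a set with $|\sigma|\ge cn/\|T\|^2$ and an absolute constant $\lambda$. We show that for general $X$ no absolute constant $\lambda$ works: for an explicit norm built from nested partitions, every nonempty $\sigma$ forces $\lambda\le 18/\log(e\|T\|)$. We also show that this is the only loss: there is always a set $\sigma$ with $|\sigma|\ge cn/\|T\|^2$ and $\lambda\ge c/\log(e\|T\|)$. Both bounds are optimal up to absolute constants. The proof of the positive result combines chaining, a shattering lemma, and a regularization of convex bodies by Gaussian hypercontractivity.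
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $e_1,\dots,e_n$ be the unit vector basis of $\ell_2^n=(\mathbb R^n,\|\cdot\|_2)$ and let $B_2^n$ be its unit ball. For $\sigma\subset\{1,\dots,n\}$ let $\mathbb R^\sigma$ be the span of $\{e_i:i\in\sigma\}$, and write $\|x\|_1=\sum_i|x_i|$. Let $X$ be a real Banach space and $T:\ell_2^n\to X$ a linear operator with operator norm $\|T\|$. The \emph{$\ell$-norm} of $T$ is
\[
\ell(T)=\bigl(\mathbb E\,\|Tg\|^2\bigr)^{1/2},\qquad g=\sum_{i=1}^n g_ie_i,
\]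
where $g_1,\dots,g_n$ are independent standard Gaussian variables. Throughout, $\log$ is the natural logarithm and $c,C,c_0,C_1,\dots$ are positive absolute constants; $C$ may change from line to line.

While $\|T\|$ measures $T$ in the worst direction, $\ell(T)$ measures it in a typical one. Since $\mathbb E\|g\|_2^2=n$, the identity of $\ell_2^n$ has $\ell$-norm $\sqrt n$, and $\ell(T)\le\|T\|\sqrt n$ for every $T$. The hypothesis $\ell(T)\ge\sqrt n$ thus says that $T$ is on average as large as the identity, and it implies $\|T\|\ge1$. For $X=\ell_2^n$ one has $\ell(T)^2=\sum_i\|Te_i\|_2^2$, and the hypothesis says that the columns of $T$ have mean square length at least one. The second moment in the definition is a matter of convenience: by the Gaussian Kahane--Khinchine inequality \cite[Cor.~3.2]{LT} there is an absolute constant $\kappa\in(0,1]$ with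
\begin{equation}\label{eq:KK}
\kappa\,\ell(T)\le\mathbb E\|Tg\|\le\ell(T).
\end{equation}

An operator that is large on average should be bounded below on many coordinates. To see in which form, take $Tx=\sqrt{\pi/(2n)}\,x$ as an operator from $\ell_2^n$ to $\ell_1^n$. Since $\mathbb E|g_1|=\sqrt{2/\pi}$, we have $\ell(T)\ge\mathbb E\|Tg\|=\sqrt n$, and $\|T\|=\sqrt{\pi/2}$, but $\|Te_i\|=\sqrt{\pi/(2n)}$ for every $i$. So for large $n$ the bound $\|Tx\|\ge c\|x\|_2$ fails on every coordinate subspace. The quantity that survives is $\|x\|_1/\sqrt{|\sigma|}$. On $\mathbb R^\sigma$ it is at most $\|x\|_2$, with equality when $|x_i|$ is constant on $\sigma$.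

The following is known. There is $c>0$ such that whenever $\ell(T)\ge\sqrt n$, some $\sigma\subset\{1,\dots,n\}$ satisfies
\begin{equation}\label{eq:known}
|\sigma|\ge\frac{cn}{\|T\|^2\log^{3.2}(e\|T\|)},\qquad
\|Tx\|\ge\frac{c}{\log^{1.6}(e\|T\|)}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}\quad(x\in\mathbb R^\sigma).
\end{equation}
For $X=\ell_2^n$ the logarithmic factors can be dropped; this is the restricted invertibility principle of Bourgain and Tzafriri. Whether they can be dropped in general is asked in \cite{Sections}.

\medskip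
\noindent\textbf{Problem.} \emph{Is there an absolute constant $c>0$ such that for every $n$, every Banach space $X$ and every $T:\ell_2^n\to X$ with $\ell(T)\ge\sqrt n$ there is $\sigma\subset\{1,\dots,n\}$ with $|\sigma|\ge cn/\|T\|^2$ and $\|Tx\|\ge c\|x\|_1/\sqrt{|\sigma|}$ for all $x\in\mathbb R^\sigma$?}
\medskip

In \cite{Sections} the $\ell$-norm is written as the average $\int\|Tx\|\,d\mu$ over the sphere $S^{n-1}$ with its normalized rotation-invariant measure $\mu$. Read literally, $\ell(T)\ge\sqrt n$ would then force $\|T\|\ge\sqrt n$, which makes the size bound nearly empty and does not fit the case $X=\ell_2^n$. We take the Gaussian normalization to be the intended one. Since $g/\|g\|_2$ has law $\mu$ and is independent of $\|g\|_2$, we have $\ell(T)^2=n\int\|Tx\|^2d\mu$ and $\mathbb E\|Tg\|=\mathbb E\|g\|_2\int\|Tx\|\,d\mu$, so \eqref{eq:KK} gives $\kappa\ell(T)\le\sqrt n\int\|Tx\|\,d\mu\le\ell(T)$.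

One would guess that the answer is yes. It is yes for $X=\ell_2^n$, it is yes for the operator into $\ell_1^n$ above (take all coordinates), and by \eqref{eq:known} it is yes as long as $\|T\|$ stays bounded. Moreover each size of $\sigma$ is a separate chance: a counterexample has to spoil small sets, where the required bound $c/\sqrt{|\sigma|}$ is large, and large sets, where it has to hold on many coordinates. Nevertheless the answer is no.

\begin{theorem}\label{thm:A}
Let $m\ge1$ and $r\ge0$ be integers and $n=m2^r$. There is a norm on $\mathbb R^n$, with $X$ the resulting space and $T:\ell_2^n\to X$ the identity map, such that $\ell(T)\ge\sqrt n$, $\|T\|\le\frac{6}{r+1}2^{r/2}$, and for every nonempty $\sigma\subset\{1,\dots,n\}$ there is $0\ne x\in\mathbb R^\sigma$ with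
\[
\|Tx\|\le\frac{6}{r+1}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}\le\frac{18}{\log(e\|T\|)}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}.
\]
\end{theorem}

Given $c>0$, take $r$ with $6/(r+1)<c$. A set $\sigma$ as in the Problem is nonempty because $|\sigma|\ge cn/\|T\|^2>0$, and Theorem~\ref{thm:A} rules it out. So no constant $c$ as in the Problem exists. One power of the logarithm in the lower bound is, however, all that is lost.

\begin{theorem}\label{thm:B}
There is an absolute constant $c>0$ such that whenever $\ell(T)\ge\sqrt n$ there is a nonempty $\sigma\subset\{1,\dots,n\}$ with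
\[
|\sigma|\ge\frac{cn}{\|T\|^2},\qquad\|Tx\|\ge\frac{c}{\log(e\|T\|)}\cdot\frac{\|x\|_1}{\sqrt{|\sigma|}}\quad(x\in\mathbb R^\sigma).
\]
\end{theorem}

The size $n/\|T\|^2$ cannot be improved, whatever positive lower bound one asks for.

\begin{proposition}\label{prop:C}
For $1\le m\le n$ there is $T:\ell_2^n\to\ell_1^m$ with $\ell(T)\ge\sqrt n$ and $\|T\|^2=\frac{\pi n}{2m}$ such that $T$ is injective on $\mathbb R^\sigma$ only if $|\sigma|\le m=\frac\pi2\,n/\|T\|^2$.
\end{proposition}

\begin{proof}
Let $Tx=\sqrt{\pi/2}\,\frac{\sqrt n}{m}(x_1,\dots,x_m)$. Then $\ell(T)\ge\mathbb E\|Tg\|=\sqrt{\pi/2}\,\frac{\sqrt n}{m}\cdot m\sqrt{2/\pi}=\sqrt n$. The maximum of $|x_1|+\dots+|x_m|$ on $B_2^n$ is $\sqrt m$, so $\|T\|=\sqrt{\pi n/(2m)}$. Since $Te_i=0$ for $i>m$, injectivity on $\mathbb R^\sigma$ forces $\sigma\subset\{1,\dots,m\}$.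
\end{proof}

\begin{corollary}\label{cor:sharp}
For $M\ge1$ let $\Lambda(M)$ be the supremum of those $\lambda$ such that for all $n,X,T$ with $\ell(T)\ge\sqrt n$ and $\|T\|\le M$, some nonempty $\sigma$ satisfies $\|Tx\|\ge\lambda\|x\|_1/\sqrt{|\sigma|}$ on $\mathbb R^\sigma$. Then
\[
\frac{c}{\log(eM)}\le\Lambda(M)\le\frac{24}{\log(eM)}.
\]
The lower bound persists if one also demands $|\sigma|\ge cn/M^2$.
\end{corollary}

\begin{proof}
The lower bound and the last sentence follow from Theorem~\ref{thm:B}, since $\|T\|\le M$. If $M<6$, take the identity of $\ell_2^n$: the vector $x=\sum_{i\in\sigma}e_i$ has $\|x\|_2=\|x\|_1/\sqrt{|\sigma|}$, so $\Lambda(M)\le1\le24/\log(6e)\le 24/\log(eM)$. If $M\ge6$, let $r\ge0$ be the largest integer with $6\cdot2^{r/2}/(r+1)\le M$; it exists because $r=0$ qualifies and the left side tends to infinity. By maximality $M<6\cdot2^{(r+1)/2}$, so $\log(eM)\le1+\log6+\frac{r+1}2\log2\le4(r+1)$. Theorem~\ref{thm:A} gives $\Lambda(M)\le6/(r+1)\le24/\log(eM)$.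
\end{proof}

The problem has a geometric form, which we use in the proof of Theorem~\ref{thm:B}. Put
\begin{equation}\label{eq:K}
K=\{y\in\mathbb R^n:\ \langle x,y\rangle\le\|Tx\|\ \text{ for all }x\in\mathbb R^n\}.
\end{equation}
This set is closed, convex and symmetric, and $K\subset\|T\|B_2^n$ (take $x=y$). By the Hahn--Banach theorem, for each $x$ some $y\in K$ has $\langle x,y\rangle=\|Tx\|$. Thus $\|Tx\|=h_K(x)$, where $h_K(x)=\max_{y\in K}\langle x,y\rangle$ is the support function of $K$. The support function of the cube $[-t,t]^\sigma$ is $t\|x\|_1$ on $\mathbb R^\sigma$, and one compact convex set contains another exactly when its support function is the larger one. Hence $\|Tx\|\ge t\|x\|_1$ on $\mathbb R^\sigma$ if and only if the coordinate projection of $K$ onto $\mathbb R^\sigma$ contains $[-t,t]^\sigma$. For $t=\lambda/\sqrt{|\sigma|}$ this is the cube inscribed in the ball of radius $\lambda$. So we are given a body inside the ball of radius $\|T\|$ whose Gaussian width $\mathbb E\,h_K(g)$ is at least about that of the unit ball,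 and we ask how large an inscribed cube appears in its coordinate projections.

Both theorems come from the same picture. Between the radii $1$ and $\|T\|$ there are about $\log\|T\|$ dyadic scales. The body $K$ can spread its width evenly over them, while a cube of a given dimension draws essentially on one scale. Section~\ref{sec:A} builds such a body. Section~\ref{sec:chaining} reduces Theorem~\ref{thm:B} to two propositions by chaining; they are proved in Sections~\ref{sec:shatter}--\ref{sec:hyper}.

\section{A norm built from nested partitions}\label{sec:A}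

For a partition $\mathcal P$ of $\{1,\dots,n\}$ into $p$ blocks of equal size $n/p$, consider the seminorm
\[
[x]_{\mathcal P}=p^{-1/2}\sum_{I\in\mathcal P}\Bigl|\sum_{i\in I}x_i\Bigr|.
\]
It has three properties.
\begin{itemize}
\item[(a)] $\mathbb E[g]_{\mathcal P}=\sqrt{2/\pi}\,\sqrt n$, whatever $p$ is. Indeed, each block sum of $g$ is Gaussian with variance $n/p$, so the mean is $p^{-1/2}\cdot p\cdot\sqrt{2/\pi}\sqrt{n/p}$.
\item[(b)] $[x]_{\mathcal P}\le p^{-1/2}\|x\|_1$.
\item[(c)] If $|\sigma|>p$, there is $0\ne x\in\mathbb R^\sigma$ whose block sums all vanish, because $p$ homogeneous linear equations in more than $p$ unknowns have a nonzero solution.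
\end{itemize}
So $[\,\cdot\,]_{\mathcal P}$ always contributes the same amount to the $\ell$-norm, but it helps a set $\sigma$ of size $k$ only if $k$ is about $p$: for $k>p$ it can be annihilated, and for $k\le p$ it is at most $\sqrt{k/p}$ times $\|x\|_1/\sqrt k$. We add such seminorms for $p$ in a geometric progression. The partitions are taken nested, so that a vector annihilating one of them annihilates all coarser ones.

Take $n=4$ with $p=1,2,4$:
\[
N(x)=|x_1+x_2+x_3+x_4|+\frac{|x_1+x_2|+|x_3+x_4|}{\sqrt2}+\frac{\|x\|_1}{2}.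
\]
By (a), the mean $\mathbb EN(g)$ is three times that of a single term. Compare $N(x)$ with $\|x\|_1/\sqrt k$ for $k=|\sigma|$. For $k=1$ and $x=e_i$ the ratio is $1+2^{-1/2}+2^{-1}$. For $\sigma=\{i,j\}$ the vector $x=e_i-e_j$ kills the first term, $N(x)\le\sqrt2+1$, and the ratio is at most $1+2^{-1/2}$. For $k=3$ or $4$ the set $\sigma$ contains one of the blocks $\{1,2\}$, $\{3,4\}$; the difference of the two corresponding basis vectors kills two terms, $N(x)=1$, and the ratio is $\sqrt k/2\le1$. Each time the ratio is bounded by a partial sum of $\sum_j2^{-j/2}$. With $r+1$ terms the mean grows like $r+1$ and the ratio stays below $4$.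

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal P_0,\dots,\mathcal P_r$ be partitions of $\{1,\dots,n\}$ such that $\mathcal P_j$ has $p_j=m2^j$ blocks of size $2^{r-j}$ and $\mathcal P_{j+1}$ refines $\mathcal P_j$. Put
\[
\|x\|_X=\alpha\sum_{j=0}^r[x]_{\mathcal P_j},\qquad\alpha=\frac{\sqrt{\pi/2}}{r+1}.
\]
The blocks of $\mathcal P_r$ are singletons, so the last term is a multiple of $\|x\|_1$ and $\|\cdot\|_X$ is a norm. By (a), $\ell(T)\ge\mathbb E\|g\|_X=\alpha(r+1)\sqrt{2/\pi}\sqrt n=\sqrt n$.

Since $\sum_{j\ge0}2^{-j/2}<4$ and $4\alpha\le6/(r+1)$, property (b) gives, for $0\le j_1\le r$,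
\begin{equation}\label{eq:tail}
\alpha\sum_{j=j_1}^r[x]_{\mathcal P_j}\le4\alpha\,p_{j_1}^{-1/2}\|x\|_1\le\frac6{r+1}\cdot\frac{\|x\|_1}{\sqrt{p_{j_1}}}.
\end{equation}
With $j_1=0$ and $\|x\|_1\le\sqrt n\|x\|_2$ this yields $\|T\|\le\frac6{r+1}\sqrt{n/m}=\frac6{r+1}2^{r/2}$.

Let $|\sigma|=k\ge1$, and let $j_1$ be the smallest index with $p_{j_1}\ge k$; it exists because $p_r=n$. If $j_1=0$, let $x$ be any nonzero vector of $\mathbb R^\sigma$. If $j_1\ge1$, then $p_{j_1-1}<k$, and (c) gives $0\ne x\in\mathbb R^\sigma$ whose sums over the blocks of $\mathcal P_{j_1-1}$ vanish. Every block of $\mathcal P_j$ with $j<j_1$ is a union of such blocks, so $[x]_{\mathcal P_j}=0$ for $j<j_1$. In both cases $\|x\|_X$ equals the left side of \eqref{eq:tail}, and $p_{j_1}\ge k$ gives $\|x\|_X\le\frac6{r+1}\|x\|_1/\sqrt k$. Finally $1\le\log(e\|T\|)\le1+\log6+\frac r2\log2\le3(r+1)$, which is the second inequality of the theorem.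
\end{proof}

\section{From local entropy to Theorem~\ref{thm:B}}\label{sec:chaining}

From now on $\ell(T)\ge\sqrt n$, $M=\|T\|\ge1$, and $K\subset MB_2^n$ is the body \eqref{eq:K}. We argue by contradiction: if no large coordinate projection of $K$ contains a large cube, then covering numbers are small at every scale, and then the Gaussian width is small. For numbers $k_0,a>0$ consider the following hypothesis on $T$.
\begin{itemize}
\item[(H)] If $\sigma\ne\emptyset$, $t>0$ and $\|Tx\|\ge t\|x\|_1$ on $\mathbb R^\sigma$, then $|\sigma|\le\max(k_0,a^2/t^2)$.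
\end{itemize}
If (H) fails, some $\sigma$ has $|\sigma|>k_0$ and $t>a/\sqrt{|\sigma|}$, so that $\|Tx\|\ge a\|x\|_1/\sqrt{|\sigma|}$ on $\mathbb R^\sigma$. Theorem~\ref{thm:B}, with $c=\min(c_0,c_1)$, therefore follows once we show that (H) fails for
\begin{equation}\label{eq:params}
k_0=\frac{c_0n}{M^2},\qquad a=\frac{c_1}{\log(eM)},
\end{equation}
with suitable absolute constants $c_0,c_1$.

Cubes control covering numbers well for sets of vectors whose coordinates are of comparable size, and less well for vectors whose length sits on a few tall coordinates (Section~\ref{sec:local} makes this precise). We therefore pass to a subset of $K$ on which tall coordinates carry little length. Let $A=12/\kappa^2$ and $c_*=\kappa/\sqrt{12}$, with $\kappa$ from \eqref{eq:KK}. For weights $w_1,\dots,w_n\ge0$ let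
\begin{equation}\label{eq:F}
F=\Bigl\{f\in K:\ f_j=0\text{ if }w_j=0,\quad\sum_{w_j>0}f_j^4/w_j^2\le AM^2\Bigr\}.
\end{equation}
This is a compact convex symmetric set containing $0$. The number $w_j$ is to be thought of as the typical size of the $j$th coordinate. The first proposition says that the passage to $F$ costs only a constant factor in width; it is the only place where the lower bound on $\ell(T)$ enters in an essential way.

\begin{proposition}\label{prop:reg}
There are weights $w_j\ge0$ with $0<W^2:=\sum_jw_j^2\le M^2$ such that the set \eqref{eq:F} satisfies $\mathbb E\sup_{f\in F}\langle g,f\rangle\ge c_*\sqrt n$.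
\end{proposition}

\begin{proposition}\label{prop:local}
There is an absolute constant $C_1$ with the following property. Let $k_0,a>0$, assume \textup{(H)}, and let $F$ be given by \eqref{eq:F} with $0<W^2=\sum_jw_j^2\le M^2$. Let $r\ge0$ be an integer, $S=2^{1-r}M$ and $f_0\in F$. Then $F\cap(f_0+SB_2^n)$ is covered by at most
\[
\exp\bigl(C_1\bigl[na^2/S^2+(r+1)^3k_0\bigr]\bigr)
\]
Euclidean balls of radius $S/2$ with centers in this set.
\end{proposition}

In chaining, a scale $S$ contributes $S$ times the square root of the logarithm of the covering number. The first term above then contributes $S\sqrt{na^2/S^2}=a\sqrt n$ at every scale, and the number of scales is of order $\log(eM)$. The second term contributes a convergent series, because $S$ decays geometrically in $r$ and $(r+1)^3$ grows polynomially. This is why the logarithm appears in $a$ and not in $k_0$.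

\begin{proof}[Proof of Theorem~\ref{thm:B} from Propositions~\ref{prop:reg} and~\ref{prop:local}]
Suppose that (H) holds with the parameters \eqref{eq:params}, and let $F$ be as in Proposition~\ref{prop:reg}. Let $S_r=2^{1-r}M$ and let $N_r$ be the least number of balls of radius $S_r$ with centers in $F$ that cover $F$. Then $N_r\le N_{r+1}$, and $N_0=1$ with center $0$ because $F\subset MB_2^n$. Covering the trace on $F$ of each of the $N_r$ balls by Proposition~\ref{prop:local}, we get $\log N_{r+1}\le\log N_r+C_1[na^24^{r-1}/M^2+(r+1)^3k_0]$, and summation gives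
\begin{equation}\label{eq:Nr}
\log N_{r+1}\le C_1\bigl[na^24^r/M^2+(r+1)^4k_0\bigr].
\end{equation}
Let $F_r\subset F$ be the set of centers, $|F_r|=N_r$, $F_0=\{0\}$, and for $f\in F$ choose $\pi_rf\in F_r$ with $\|f-\pi_rf\|_2\le S_r$. For an integer $R\ge1$,
\[
f=\sum_{r=0}^{R-1}(\pi_{r+1}f-\pi_rf)+(f-\pi_Rf).
\]
The vector $\pi_{r+1}f-\pi_rf$ has length at most $S_{r+1}+S_r=\frac32S_r$ and takes at most $N_rN_{r+1}\le N_{r+1}^2$ values. Recall that centered Gaussian variables $\xi_1,\dots,\xi_N$ with variances at most $\tau^2$, independent or not, satisfy $\mathbb E\max_k\xi_k\le\tau\sqrt{2\log N}$: for $u>0$, Jensen's inequality gives $\exp(u\,\mathbb E\max_k\xi_k)\le\sum_k\mathbb Ee^{u\xi_k}\le Ne^{u^2\tau^2/2}$, and one optimizes in $u$. Using this for each link, and $\langle g,f-\pi_Rf\rangle\le S_R\|g\|_2$ with $\mathbb E\|g\|_2\le\sqrt n$ for the remainder, we obtain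
\[
\mathbb E\sup_{f\in F}\langle g,f\rangle\le\sum_{r<R}3S_r\sqrt{\log N_{r+1}}+S_R\sqrt n .
\]
By \eqref{eq:Nr}, $S_r\sqrt{\log N_{r+1}}\le2\sqrt{C_1}\,[a\sqrt n+2^{-r}(r+1)^2M\sqrt{k_0}]$. Since $\sum_r2^{-r}(r+1)^2<\infty$,
\[
\mathbb E\sup_{f\in F}\langle g,f\rangle\le C_2\bigl(aR\sqrt n+M\sqrt{k_0}\bigr)+2^{1-R}M\sqrt n ,
\]
where $C_2$ does not depend on $c_0,c_1$. Take $R=\lceil\log_2(8M/c_*)\rceil$. Then the last term is at most $\frac{c_*}4\sqrt n$, and $R\le C_3\log(eM)$. By \eqref{eq:params} the first term is at most $C_2(C_3c_1+\sqrt{c_0})\sqrt n$, which is at most $\frac{c_*}4\sqrt n$ if $c_0$ and $c_1$ are small enough. So $\mathbb E\sup_F\langle g,f\rangle\le\frac{c_*}2\sqrt n$, contrary to Proposition~\ref{prop:reg}.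
\end{proof}

\begin{remark}
The norm of Section~\ref{sec:A} shows the equal contributions of the scales. The term $\alpha[x]_{\mathcal P_j}$ is the support function of $\{\alpha p_j^{-1/2}\sum_Ic_I\sum_{i\in I}e_i:|c_I|\le1\}$, a cube of dimension $p_j$ inscribed in the ball of radius $S=\alpha\sqrt{n/p_j}$. Its dimension is $n\alpha^2/S^2$, the first term in Proposition~\ref{prop:local} with $a=\alpha$.
\end{remark}

\section{Separated sets shatter many coordinates}\label{sec:shatter}

The link between covering numbers and cubes is combinatorial: a large set of vectors, any two of which differ noticeably on a fixed fraction of the coordinates, realizes all patterns ``high/low'' on some large set of coordinates. The method is that of Mendelson and Vershynin \cite{MV}; we give a full proof of the version we need, in which the coordinates carry a measure $\nu$ and individual scales $D_j$.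

\begin{lemma}\label{lem:shatter}
Let $\nu$ be a probability measure on $\{1,\dots,n\}$, let $D_1,\dots,D_n>0$, $Q\ge1$, $\theta\in(0,1]$, and let $H\subset\mathbb R^n$ be a finite set with $|H|\ge2$ such that
\begin{equation}\label{eq:hyp}
|f_j|\le QD_j\ \ (f\in H,\ 1\le j\le n),\qquad\nu\{j:|f_j-f'_j|\ge D_j\}\ge\theta\ \ (f\ne f'\text{ in }H).
\end{equation}
Then there are a nonempty $\sigma\subset\{1,\dots,n\}$, integers $(b_j)_{j\in\sigma}$ and numbers $d_j\ge D_j/\bigl(14(1+\log\frac1\theta)\bigr)$ such that
\[
\log|H|\le12\,|\sigma|\log(40Q/\theta),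
\]
and for every $\varepsilon\in\{\pm1\}^\sigma$ there is $f^\varepsilon\in H$ with $f^\varepsilon_j\ge(b_j+1)d_j$ if $\varepsilon_j=1$ and $f^\varepsilon_j\le b_jd_j$ if $\varepsilon_j=-1$, for all $j\in\sigma$.
\end{lemma}

The dimension $n$ does not appear in the bound, but $\theta$ must. For $H=\{e_1,\dots,e_n\}$, $\nu$ uniform, $D_j=Q=1$ and $\theta=2/n$, ``high'' can only mean $1$ and ``low'' only $0$, the pattern $(+,+)$ never occurs, and so $|\sigma|=1$ while $\log|H|=\log n$.

The idea is visible for $E\subset\{\pm1\}^n$. Let $s(E)$ count the sets of coordinates, the empty set included, on which $E$ realizes all sign patterns. If $|E|\ge2$, split $E$ into $E_+$ and $E_-$ according to the sign of a nonconstant coordinate $l$. A set counted for both halves gives two sets for $E$, with and without $l$, so $s(E)\ge s(E_+)+s(E_-)$, and $s(E)\ge|E|$ by induction. Then $|E|\le\sum_{k\le V}\binom nk$, where $V$ is the largest size of a counted set. For real vectors three things change. A split must leave a gap between $E_+$ and $E_-$, so the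 points in the gap are lost; we place the gap where the loss is affordable and settle for $s(E)\ge|E|^{1/2}$. The thresholds must be counted as well, so we restrict them to a grid. And $\binom nk$ would bring in $\log n$, so we first replace the $n$ coordinates by a random sample whose size depends only on $|H|$ and $\theta$.

\begin{proof}
Let $q=\lceil\log_2(16/\theta)\rceil$ and $d_j=D_j/(2(q+2))$. From $q+2\le7+\log_2(1/\theta)$ we get $2(q+2)\le14(1+\log\frac1\theta)$, which is the bound on $d_j$, and also $q+2\le7/\theta$, since $\log_2u\le7(u-1)$ for $u\ge1$.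

\emph{Sampling.} Let $N=\lceil16\log|H|/\theta\rceil$; as $4\log|H|\ge1$, we have $N\le20\log|H|/\theta$. Let $j_1,\dots,j_N$ be independent with law $\nu$. For $f\ne f'$ in $H$ the number $Z$ of indices $l$ with $|f_{j_l}-f'_{j_l}|\ge D_{j_l}$ is binomial with parameters $N$ and $p\ge\theta$. Chernoff's bound gives
\[
\mathbb P(Z\le Np/2)\le2^{Np/2}\,\mathbb E\,2^{-Z}=2^{Np/2}(1-p/2)^N\le e^{-Np(1-\log2)/2}\le e^{-N\theta/8}\le|H|^{-2}.
\]
There are fewer than $|H|^2/2$ pairs, so we may fix $j_1,\dots,j_N$ such that $Z\ge\theta N/2$ for every pair $f\ne f'$ in $H$.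

\emph{Shattered pairs.} For $E\subset H$, $\rho\subset\{1,\dots,N\}$ and $b\in\mathbb Z^\rho$, say that $E$ \emph{shatters} $(\rho,b)$ if for each $\varepsilon\in\{\pm1\}^\rho$ some $f\in E$ has $f_{j_l}\ge(b_l+1)d_{j_l}$ when $\varepsilon_l=1$ and $f_{j_l}\le b_ld_{j_l}$ when $\varepsilon_l=-1$. Every nonempty $E$ shatters the pair with $\rho=\emptyset$. Let $s(E)$ be the number of pairs shattered by $E$. We claim that
\begin{equation}\label{eq:claim}
s(E)\ge|E|^{1/2}\qquad\text{for nonempty }E\subset H,
\end{equation}
and argue by induction on $|E|$. For $|E|=1$ the empty pair suffices. Let $|E|\ge2$.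

\emph{A coordinate with a heavy tail.} Let $f,f'$ be independent and uniform in $E$. Then $\mathbb P(f\ne f')\ge\frac12$, so the expected number of $l$ with $|f_{j_l}-f'_{j_l}|\ge D_{j_l}$ is at least $\theta N/4$, and for some $l$ this event has probability at least $\theta/4$. Fix such an $l$, write $D=D_{j_l}$, $d=d_{j_l}$, $\xi=f_{j_l}$, and let $\mu$ be a median of $\xi$, so that $\mathbb P(\xi>\mu)\le\frac12$ and $\mathbb P(\xi<\mu)\le\frac12$. If two values differ by at least $D$, one of them is at distance at least $D/2$ from $\mu$. Hence $\mathbb P(|\xi-\mu|\ge D/2)\ge\theta/8$, and one of the events $\xi\ge\mu+D/2$, $\xi\le\mu-D/2$ has probability at least $\theta/16\ge2^{-q}$.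

\emph{Placing the gap.} We show that there are an integer $b^*$, a number $\beta\in(0,\frac12]$ and sets $E_\pm\subset E$ such that $\xi\le b^*d$ on $E_-$, $\xi\ge(b^*+1)d$ on $E_+$, one of the two sets has $(1-\beta)|E|$ elements and the other has at least $\frac\beta2|E|$. Suppose first that $\mathbb P(\xi\ge\mu+D/2)\ge2^{-q}$. Let $u_0$ be the smallest multiple of $d$ greater than $\mu$, let $u_i=u_0+id$ and $\beta_i=\mathbb P(\xi\ge u_i)$. Then $\beta_0\le\frac12$, and $\beta_q\ge2^{-q}$ because $u_q\le\mu+(q+1)d<\mu+D/2$. The tail cannot more than halve at each of the $q$ steps, for that would give $\beta_q<2^{-q-1}$. So $\beta_{i+1}\ge\beta_i/2$ for some $i<q$. Take $\beta=\beta_i\in[2^{-q},\frac12]$, $b^*=u_i/d$, $E_-=\{\xi<u_i\}$ and $E_+=\{\xi\ge u_{i+1}\}$. If instead $\mathbb P(\xi\le\mu-D/2)\ge2^{-q}$, apply this to $-\xi$, which has median $-\mu$. It gives an integer $b'$ and two sets of the required sizes on which $-\xi\le b'd$ and $-\xi\ge(b'+1)d$ respectively; these are $E_+$ and $E_-$ for $b^*=-b'-1$.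

\emph{The inductive step.} The sets $E_\pm$ are nonempty and disjoint, hence smaller than $E$. Every pair shattered by $E_+$ or $E_-$ is shattered by $E$. Let $(\rho,b)$ be shattered by both. If $l\in\rho$, then $E_-$ contains $f$ with $(b_l+1)d\le f_{j_l}\le b^*d$ and $E_+$ contains $f$ with $(b^*+1)d\le f_{j_l}\le b_ld$, so $b_l+1\le b^*$ and $b^*+1\le b_l$, which is absurd. So $l\notin\rho$, and we may extend the pair to $\rho\cup\{l\}$ by setting $b_l=b^*$. The extended pair is shattered by $E$: choose $f$ in $E_+$ or in $E_-$ according to $\varepsilon_l$. It is not shattered by $E_+$, which has no element with $f_{j_l}\le b^*d$, nor by $E_-$, which has none with $f_{j_l}\ge(b^*+1)d$. Extension is injective, so each pair counted twice in $s(E_+)+s(E_-)$ is compensated by a new pair, and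
\[
s(E)\ge s(E_+)+s(E_-)\ge|E|^{1/2}\bigl((1-\beta)^{1/2}+(\beta/2)^{1/2}\bigr).
\]
The last factor is concave in $\beta$ on $[0,\frac12]$ and equals $1$ and $2^{-1/2}+\frac12>1$ at the endpoints, so it is at least $1$. This proves \eqref{eq:claim}.

\emph{Counting.} Let $V$ be the largest $|\rho|$ among the pairs shattered by $H$. Since $s(H)\ge\sqrt2>1$, we have $V\ge1$. In a shattered pair, the first condition in \eqref{eq:hyp} forces $(b_l+1)d_{j_l}\le QD_{j_l}$ and $b_ld_{j_l}\ge-QD_{j_l}$, that is, $-2(q+2)Q\le b_l\le2(q+2)Q-1$. So $b_l$ takes at most $B:=4(q+2)Q\le28Q/\theta$ values. Using $\sum_{k\le V}\binom Nk\le(N/V)^V\sum_k\binom Nk(V/N)^k\le(eN/V)^V$, we get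
\[
|H|^{1/2}\le s(H)\le\sum_{k\le V}\binom NkB^k\le(eNB/V)^V.
\]
Put $\omega=\log|H|/V$ and $\Gamma=20eB/\theta$. As $N/V\le20\omega/\theta$, this reads $\omega/2\le\log\Gamma+\log\omega$. From $\log(\omega/4)\le\omega/4-1$ we obtain $\omega\le4\log\Gamma+4(\log4-1)\le6\log\Gamma$, because $\Gamma\ge20e$. Finally $\Gamma\le560e\,Q/\theta^2\le(40Q/\theta)^2$, so $\log|H|\le12V\log(40Q/\theta)$.

Let $(\rho,b)$ be a shattered pair with $|\rho|=V$. The coordinates $j_l$, $l\in\rho$, are distinct: if $j_l=j_{l'}$ with $l\ne l'$, patterns with $(\varepsilon_l,\varepsilon_{l'})=(+,-)$ and $(-,+)$ force $b_l+1\le b_{l'}$ and $b_{l'}+1\le b_l$. Take $\sigma=\{j_l:l\in\rho\}$ with the thresholds $b_l$.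
\end{proof}

A shattered set of coordinates yields a cube, since differences of points with opposite patterns lie in $2K$ and have prescribed signs. We shall apply Lemma~\ref{lem:shatter} not to points of $K$ but to their coordinatewise truncations. This is harmless when the truncations are monotone contractions, because a gap after such a map was already a gap, with the same orientation, before it.

\begin{lemma}\label{lem:cube}
Assume \textup{(H)}. Let $G\subset\mathbb R^n$ satisfy $G-G\subset2K$, let $\varphi_j:\mathbb R\to\mathbb R$ be nondecreasing and $1$-Lipschitz, and let $H$ be a nonempty finite subset of $\{(\varphi_j(v_j))_{j\le n}:v\in G\}$ that satisfies \eqref{eq:hyp} for some $\nu,D_j,Q,\theta$ as in Lemma~\ref{lem:shatter}. If $D_j\ge D>0$ for all $j$, then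
\[
\log|H|\le12\log(40Q/\theta)\cdot\max\Bigl(k_0,\ 784\bigl(1+\log\tfrac1\theta\bigr)^2a^2/D^2\Bigr).
\]
\end{lemma}

\begin{proof}
We may assume $|H|\ge2$. Take $\sigma$, $d_j$, $f^\varepsilon$ from Lemma~\ref{lem:shatter} and put $d=D/(14(1+\log\frac1\theta))\le d_j$. Choose $v^\varepsilon\in G$ with $f^\varepsilon_j=\varphi_j(v^\varepsilon_j)$ for all $j$. For $j\in\sigma$ we have $\varepsilon_j\bigl(\varphi_j(v_j^\varepsilon)-\varphi_j(v_j^{-\varepsilon})\bigr)\ge d$. As $\varphi_j$ is nondecreasing, $\varepsilon_j(v_j^\varepsilon-v_j^{-\varepsilon})>0$, and as it is $1$-Lipschitz, this number is at least $d$. Given $x\in\mathbb R^\sigma$, choose $\varepsilon$ with $\varepsilon_jx_j=|x_j|$. Then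
\[
d\|x\|_1\le\langle x,v^\varepsilon-v^{-\varepsilon}\rangle\le2h_K(x)=2\|Tx\|.
\]
By (H) with $t=d/2$, $|\sigma|\le\max(k_0,4a^2/d^2)$, and $4\cdot14^2=784$.
\end{proof}

\section{Local entropy}\label{sec:local}

We prove Proposition~\ref{prop:local}. Let
\[
G=\{f-f_0:\ f\in F,\ \|f-f_0\|_2\le S\},\qquad s=S/\sqrt n .
\]
We must cover $G$ by balls of radius $S/2$ centered in $G$. Note that $G-G\subset K-K=2K$ by convexity and symmetry, so Lemma~\ref{lem:cube} applies. The number $s$ is the size of the coordinates of a flat vector of length $S$, and $na^2/S^2=a^2/s^2$.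

\subsection*{The flat case and the difficulty}
Suppose for a moment that $|v_j|\le s$ for all $v\in G$ and all $j$. Let $H\subset G$ be a maximal set of points at mutual distance at least $S/2$; the balls of radius $S/2$ around them cover $G$. For a difference $u$ of two points of $H$, the coordinates with $|u_j|<s/4$ contribute at most $S^2/16$ to $\|u\|_2^2\ge S^2/4$. The others contribute at least $3S^2/16$, each at most $4s^2$, so there are at least $3n/64$ of them. Lemma~\ref{lem:cube} with $\nu$ uniform, $D_j=s/4$, $Q=4$, $\theta=3/64$ gives $\log|H|\le C\max(k_0,a^2/s^2)$, as wanted.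

In general we cut each $v\in G$ into layers by height, the $i$th layer recording the part of $|v_j|$ between about $2^{i-1}s$ and $2^is$. It lives on a fraction about $4^{-i}$ of the coordinates, so $\log(1/\theta)$ is of order $i$; but the gaps are taller, so $a^2/D^2$ decays geometrically, and the sum over $i$ converges. This works until $a^2/D^2$ drops to $k_0$. Beyond that point (H) gives no further gain, each layer costs at least $k_0$ times a multiple of $i$, and the heights run up to $S=\sqrt n\,s$, that is, up to $i\approx\log_2\sqrt n$. The total would depend on $n$. The definition of $F$ lets us treat all high layers at once: heights above $\lambda w_j$ can be discarded, and below that height the measure proportional to $w_j^2$ sees every Euclidean separation with a probability $\theta$ that depends on $S/M$ only.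

\subsection*{The decomposition}
Since $(x-y)^4\le8(x^4+y^4)$ and $f,f_0\in F$, every $v\in G$ satisfies
\begin{equation}\label{eq:L4}
\sum_{w_j>0}v_j^4/w_j^2\le16AM^2,\qquad v_j=0\ \text{ if }w_j=0.
\end{equation}
Let $t_0=0$ and $t_i=2^{i-1}s$ for $i\ge1$. Since $\|v\|_2\le S$, at most $S^2/t_i^2$ coordinates exceed $t_i$ in absolute value, so
\begin{equation}\label{eq:supp}
\#\{j:|v_j|>t_i\}\le4n4^{-i}\qquad(i\ge0),
\end{equation}
the case $i=0$ being trivial. Let $i_*\ge0$ be the smallest integer with $2^{-i_*}a^2/s^2\le k_0$, and let $\lambda=64\sqrt A\,M/S=32\sqrt A\,2^r$. Define odd, nondecreasing, $1$-Lipschitz functions on $\mathbb R$ by their values at $x\ge0$: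
\begin{align*}
\varphi_i(x)&=\min\bigl((x-t_i)_+,\,t_{i+1}-t_i\bigr)\qquad(0\le i<i_*),\\
\psi_j(x)&=\min\bigl((x-t_{i_*})_+,\,\lambda w_j\bigr),\qquad\zeta_j(x)=(x-t_{i_*}-\lambda w_j)_+\qquad(1\le j\le n).
\end{align*}
For $x\ge0$ we have $\varphi_i(x)=\min(x,t_{i+1})-\min(x,t_i)$, so $\sum_{i<i_*}\varphi_i(x)=\min(x,t_{i_*})$, and $\psi_j(x)+\zeta_j(x)=(x-t_{i_*})_+$. Writing $\varphi_i(v)=(\varphi_i(v_j))_j$, $\psi(v)=(\psi_j(v_j))_j$, $\zeta(v)=(\zeta_j(v_j))_j$, we get
\begin{equation}\label{eq:decomp}
v=\sum_{i<i_*}\varphi_i(v)+\psi(v)+\zeta(v).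
\end{equation}
The last part is negligible: $\zeta_j(v_j)=0$ unless $|v_j|>\lambda w_j$, and $|\zeta_j(v_j)|\le|v_j|$, so by \eqref{eq:L4}
\begin{equation}\label{eq:zeta}
\|\zeta(v)\|_2^2\le\sum_{|v_j|>\lambda w_j}v_j^2\le\sum_{w_j>0}\frac{v_j^4}{\lambda^2w_j^2}\le\frac{16AM^2}{\lambda^2}=\Bigl(\frac S{16}\Bigr)^2 .
\end{equation}

\subsection*{The low layers}
Fix $0\le i<i_*$. We approximate the $i$th layer to precision $\eta_iS$ with $\eta_i=2^{-i/2}/64$. The $\eta_i$ must be summable for the errors to add up, and $\eta_i2^i$ must grow geometrically for the entropies to add up. Let $H_i\subset\varphi_i(G)$ be a maximal set of points at mutual distance at least $\eta_iS$; it is finite because $\varphi_i(G)$ is bounded. Its points have coordinates bounded by $t_{i+1}-t_i\le2^is$ and, by \eqref{eq:supp}, at most $4n4^{-i}$ nonzero coordinates. Let $u$ be the difference of two distinct points of $H_i$, so that $|u_j|\le2^{i+1}s$ and $u$ has at most $8n4^{-i}$ nonzero coordinates. With $D=\eta_i2^is/4=2^{i/2}s/256$,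
\[
\sum_{|u_j|<D}u_j^2\le8n4^{-i}D^2=\tfrac12\eta_i^2S^2 .
\]
Hence the coordinates with $|u_j|\ge D$ contribute at least $\frac12\eta_i^2S^2$ to $\|u\|_2^2$, each at most $4^{i+1}s^2$, and
\[
\frac1n\#\{j:|u_j|\ge D\}\ge\frac{\eta_i^2S^2/2}{n4^{i+1}s^2}=2^{-15}8^{-i}=:\theta_i .
\]
Apply Lemma~\ref{lem:cube} with $\nu$ uniform, $D_j=D$, $Q=2^is/D=256\cdot2^{i/2}$ and $\theta=\theta_i$. Both $\log(40Q/\theta_i)$ and $1+\log(1/\theta_i)$ are at most $C(i+1)$, and $a^2/D^2=2^{16}2^{-i}a^2/s^2$. Since $i<i_*$, also $k_0<2^{-i}a^2/s^2$. Therefore $\log|H_i|\le C(i+1)^32^{-i}a^2/s^2$, and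
\begin{equation}\label{eq:low}
\sum_{i<i_*}\log|H_i|\le C\,a^2/s^2=C\,na^2/S^2 .
\end{equation}

\subsection*{The high part}
Let $\eta=1/32$ and let $H_*\subset\psi(G)$ be a maximal set of points at mutual distance at least $\eta S$. The $j$th coordinates of its points are bounded by $\lambda w_j$, and by \eqref{eq:supp} each point has at most $4n4^{-i_*}$ nonzero coordinates. Let $u$ be the difference of two distinct points, so $|u_j|\le2\lambda w_j$ and $u$ has at most $8n4^{-i_*}$ nonzero coordinates. The scales $D_j$ must now serve two purposes: they must be at least of order $2^{i_*}s$, so that the cube is large, and at least a fixed fraction of $w_j$, so that $Q$ is controlled. Put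
\[
D_j=\max(D,\delta w_j),\qquad D=\eta2^{i_*}s/8=2^{i_*}s/256,\qquad\delta=\eta S/(3M).
\]
Then $\sum_{|u_j|<D}u_j^2\le8n4^{-i_*}D^2=\eta^2S^2/8$ and $\sum_{|u_j|<\delta w_j}u_j^2\le\delta^2W^2\le\eta^2S^2/9$. Since $1-\frac18-\frac19>\frac12$, we get $\sum_{|u_j|\ge D_j}u_j^2\ge\eta^2S^2/2$. For the probability measure $\nu(\{j\})=w_j^2/W^2$, the inequalities $w_j^2\ge u_j^2/(4\lambda^2)$ and $W\le M$ give
\[
\nu\{j:|u_j|\ge D_j\}\ge\frac{\eta^2S^2}{8\lambda^2M^2}=\frac{2^{-10}\cdot4^{1-r}}{8\cdot2^{10}A4^r}=2^{-21}A^{-1}16^{-r}=:\theta_* .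
\]
Also $\lambda w_j\le Q_*D_j$ with $Q_*=\lambda/\delta=32\sqrt A\,2^r\cdot96\cdot2^{r-1}=1536\sqrt A\,4^r$. Neither $\theta_*$ nor $Q_*$ depends on $i_*$ or $n$, and both $\log(40Q_*/\theta_*)$ and $1+\log(1/\theta_*)$ are at most $C(r+1)$. By the choice of $i_*$, $a^2/D^2=2^{16}4^{-i_*}a^2/s^2\le2^{16}k_0$. Lemma~\ref{lem:cube} yields
\begin{equation}\label{eq:high}
\log|H_*|\le C(r+1)^3k_0 .
\end{equation}

\subsection*{The covering}
By maximality, each $v\in G$ can be assigned points $p_i\in H_i$ $(i<i_*)$ and $p_*\in H_*$ with $\|\varphi_i(v)-p_i\|_2\le\eta_iS$ and $\|\psi(v)-p_*\|_2\le\eta S$. By \eqref{eq:decomp} and \eqref{eq:zeta}, two elements of $G$ with the same assignment are at distance at most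
\[
2S\Bigl(\sum_{i\ge0}\eta_i+\frac1{32}+\frac1{16}\Bigr)\le2S\Bigl(\frac1{16}+\frac1{32}+\frac1{16}\Bigr)<\frac S2 .
\]
Choosing one element of $G$ for each assignment that occurs gives a cover by at most $|H_*|\prod_{i<i_*}|H_i|$ balls of radius $S/2$. Now \eqref{eq:low} and \eqref{eq:high}, whose constants do not depend on $a$ and $k_0$, prove Proposition~\ref{prop:local}. \qed

\section{Regularization by hypercontractivity}\label{sec:hyper}

It remains to prove Proposition~\ref{prop:reg}. Let $y(x)\in K$ be a point at which $\langle x,\cdot\rangle$ is maximal. The random point $y(g)$ realizes the whole width of $K$, and $w_j^2=\mathbb E\,y_j(g)^2$ is the natural choice of weights, with $\sum_jw_j^2\le M^2$. If we had $\mathbb E\,y_j(g)^4\le Cw_j^4$, then $\mathbb E\sum_jy_j(g)^4/w_j^2\le CM^2$, and $y(g)$ would satisfy the condition in \eqref{eq:F}, with a suitable constant, with high probability. This can fail badly. If $K$ is the unit ball of $\ell_1^n$, then $y(g)=\pm e_j$ for the index $j$ that maximizes $|g_j|$, so $\mathbb E\,y_j^4=1/n$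 while $w_j^4=1/n^2$. The remedy is to average $y$ over a Gaussian perturbation of $g$. The average stays in $K$ by convexity, gains the fourth moment bound, and loses only a constant factor in its correlation with $g$.

Let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$. For $\tau>0$ and $u\in L_2(\gamma)$ the Ornstein--Uhlenbeck operator is
\[
P_\tau u(x)=\mathbb E\,u\bigl(e^{-\tau}x+\sqrt{1-e^{-2\tau}}\,g\bigr).
\]
We use three facts. First, $P_\tau$ is self-adjoint in $L_2(\gamma)$: if $g'$ is an independent copy of $g$ and $\tilde g=e^{-\tau}g+\sqrt{1-e^{-2\tau}}g'$, then $(g,\tilde g)$ and $(\tilde g,g)$ are centered Gaussian vectors with the same covariance, and $\int u_1P_\tau u_2\,d\gamma=\mathbb E\,u_1(g)u_2(\tilde g)$. Second, $P_\tau x_j=e^{-\tau}x_j$ for the coordinate functions, directly from the definition. Third, Nelson's hypercontractivity theorem gives $\|P_\tau u\|_{L_4(\gamma)}\le\|u\|_{L_2(\gamma)}$ whenever $e^{2\tau}\ge3$.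

\begin{proof}[Proof of Proposition~\ref{prop:reg}]
The function $h_K$ is $M$-Lipschitz, hence differentiable almost everywhere by Rademacher's theorem. Let $x$ be a point of differentiability and let $y_0\in K$ satisfy $\langle x,y_0\rangle=h_K(x)$. Then $h_K(x+v)-h_K(x)\ge\langle v,y_0\rangle$ for all $v$, which forces $y_0=\nabla h_K(x)$. So $y=\nabla h_K$ is a measurable map, defined almost everywhere, with $y(x)\in K$ and $\langle x,y(x)\rangle=h_K(x)$.

Let $w_j^2=\mathbb E\,y_j(g)^2$. Then $W^2=\mathbb E\|y(g)\|_2^2\le M^2$, and $W>0$, since otherwise $h_K=0$ almost everywhere and $\ell(T)=0$. Let $e^{2\tau}=3$ and $z=(P_\tau y_1,\dots,P_\tau y_n)$. For every $x$ the point $z(x)$ is the expectation of a random point of the compact convex set $K$, so $z(x)\in K$. If $w_j=0$, then $y_j=0$ almost everywhere and $z_j\equiv0$. Hypercontractivity gives $\mathbb E\,z_j(g)^4\le w_j^4$, so $\Phi=\sum_{w_j>0}z_j(g)^4/w_j^2$ has $\mathbb E\Phi\le M^2$. By Markov's inequality the event $\Omega=\{\Phi>AM^2\}$ has probability at most $1/A$, and $z(g)\in F$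 outside $\Omega$.

By self-adjointness, the eigenfunction property and \eqref{eq:KK},
\[
\mathbb E\langle g,z(g)\rangle=\sum_j\int x_jP_\tau y_j\,d\gamma=e^{-\tau}\,\mathbb E\langle g,y(g)\rangle=\frac{\mathbb E\,h_K(g)}{\sqrt3}\ge\frac{\kappa\,\ell(T)}{\sqrt3}.
\]
Since $\langle g,z(g)\rangle\le h_K(g)$, the Cauchy--Schwarz inequality bounds the contribution of $\Omega$:
\[
\mathbb E\langle g,z(g)\rangle\mathbf 1_\Omega\le\bigl(\mathbb E\,h_K(g)^2\bigr)^{1/2}\mathbb P(\Omega)^{1/2}\le\ell(T)A^{-1/2}=\frac{\kappa\,\ell(T)}{\sqrt{12}}.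
\]
Here the comparison \eqref{eq:KK} of first and second moments is what makes a constant $A$ sufficient. Finally $\sup_{f\in F}\langle g,f\rangle\ge0$ always, because $0\in F$, and it is at least $\langle g,z(g)\rangle$ outside $\Omega$. Hence
\[
\mathbb E\sup_{f\in F}\langle g,f\rangle\ge\mathbb E\langle g,z(g)\rangle\mathbf 1_{\Omega^c}\ge\kappa\,\ell(T)\Bigl(\frac1{\sqrt3}-\frac1{\sqrt{12}}\Bigr)=c_*\,\ell(T)\ge c_*\sqrt n.
\]
This proves the proposition and completes the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{9}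

\bibitem{LT}
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{MV}
Mendelson and Vershynin, Invent. Math. 152 (2003).

\bibitem{Sections}
\emph{Sections of convex bodies via the combinatorial dimension},
\texttt{https://www.math.uci.edu/\textasciitilde rvershyn/papers/progress.pdf}.

\end{thebibliography}
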